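# Compact operators without a complement in a separable space of operators

## 1. A guess modeled on $c_0$, tested on easy cases

Let $B(\ell_2)$ be the C$^*$-algebra of bounded operators on the separable Hilbert space $\ell_2$, and let $\mathbf K$ be its closed ideal of compact operators. A closed subspace $X$ of a Banach space $Y$ is *complemented* in $Y$ if there is a bounded linear projection $P:Y\to Y$ with range $X$. The question, from "Banach and operator space structure of C$^*$-algebras", is this: if $Y$ is a separable closed subspace of $B(\ell_2)$ containing $\mathbf K$, is $\mathbf K$ complemented in $Y$?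

The natural guess is yes. Sobczyk's theorem says that $c_0$ is complemented, by a projection of norm at most $2$, in every separable Banach space that contains it. The algebra $\mathbf K$ plays inside $B(\ell_2)$ the role that $c_0$ plays inside $\ell_\infty$, so one expects the same behavior. Let us test the guess.

It helps to rephrase complementation. Let $\pi:Y\to Y/\mathbf K$ be the quotient map. If $L:Y/\mathbf K\to Y$ is a bounded linear lift ($\pi L={\rm id}$), then $I-L\pi$ is a bounded projection onto $\mathbf K$. Conversely, if $P$ is a bounded projection onto $\mathbf K$, then $L(y+\mathbf K)=y-Py$ is a well-defined bounded lift. So the question is whether $\pi$ has a bounded linear lift.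

**Case 1: $Y/\mathbf K$ is finite dimensional.** Lift a basis arbitrarily and extend linearly. A linear map on a finite-dimensional space is bounded, so $\mathbf K$ is complemented. For instance $Y=\mathbf K+\mathbb C1$.

**Case 2: $\mathbf K$ plus diagonal operators.** View $\ell_\infty$ as the diagonal operators, and let $D$ be a separable closed subspace with $c_0\subset D\subset\ell_\infty$. Put $Y=\mathbf K+D$. Let $\Delta$ be the contraction of $B(\ell_2)$ onto $\ell_\infty$ that keeps the diagonal. It maps $\mathbf K$ into $c_0$, because $\langle k\delta_n,\delta_n\rangle\to0$ for compact $k$. If $y=k+a$ with $k\in\mathbf K$, $a\in D$, then $\Delta y=\Delta k+a\in D$ and $y-\Delta y=k-\Delta k\in\mathbf K$. Hence $Y=\{y:\Delta y\in D,\ y-\Delta y\in\mathbf K\}$, which is closed. If $P_0:D\to c_0$ is a Sobczyk projection, then $Py=(y-\Delta y)+P_0\Delta y$ is bounded, has values in $\mathbf K$, and for $k\in\mathbf K$ gives $Pk=k-\Delta k+\Delta k=k$. Again $\mathbf K$ is complemented.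

**Case 3: C$^*$-algebras with a well-behaved quotient.** Here we need one notion.

**Definition (BAP).** A Banach space $X$ has the *bounded approximation property* if there is a constant $\kappa$ such that for every finite $F\subset X$ and $\eta>0$ there is a finite-rank operator $T$ on $X$ with $\|T\|\le\kappa$ and $\|Tf-f\|\le\eta$ for $f\in F$.

For example, $C(X)$ with $X$ compact has it with $\kappa=1$. Cover $X$ by finitely many nonempty open sets $U_i$ on each of which every $f\in F$ varies by at most $\eta$, take a partition of unity $(h_i)$ subordinate to this cover and points $x_i\in U_i$, and set $Tf=\sum_if(x_i)h_i$. Then $\|T\|\le1$ and $|Tf(x)-f(x)|\le\sum_ih_i(x)|f(x_i)-f(x)|\le\eta$.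

**Theorem (Ando).** If $\mathcal J$ is a closed ideal of a separable C$^*$-algebra $\mathcal A$ and $\mathcal A/\mathcal J$ has the bounded approximation property, then $\mathcal J$ is complemented in $\mathcal A$.

So the guess is right whenever $Y$ is a separable unital C$^*$-algebra with $Y/\mathbf K$ commutative.

Separability cannot be omitted from the question. If $P$ were a bounded projection of $B(\ell_2)$ onto $\mathbf K$, then $\Delta P|_{\ell_\infty}$ would be a bounded projection of $\ell_\infty$ onto $c_0$, and Phillips's theorem says that there is none. We shall use this small transfer trick again in Section 8.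

## 2. Three theorems

The guess is wrong. For positive integers $(n_m)_{m\ge0}$ let $\prod_mM_{n_m}$ be the C$^*$-algebra of bounded sequences $(x_m)$ with $x_m\in M_{n_m}$, with the supremum norm, and let $\mathcal J_0=(\bigoplus M_{n_m})_{c_0}$ be the ideal of sequences with $\|x_m\|\to0$. If all $n_m=1$, these are $\ell_\infty$ and $c_0$.

**Theorem 1.** There are integers $(n_m)$ and a separable closed subspace $Y_0$ with $\mathcal J_0\subset Y_0\subset\prod_mM_{n_m}$ such that $\mathcal J_0$ is not complemented in $Y_0$.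

**Theorem 2.** View $\prod M_{n_m}\subset B(\ell_2)$ as block-diagonal operators, $\ell_2=\bigoplus_m\ell_2^{n_m}$. Then $\mathbf K$ is not complemented in any closed subspace of $B(\ell_2)$ containing $\mathbf K\cup Y_0$. In particular $\mathbf K$ is not complemented in the separable space $\overline{\rm span}(\mathbf K\cup Y_0)$, nor in the separable unital C$^*$-algebra $\mathcal A=C^*(1,\mathbf K,Y_0)$.

By Ando's theorem, $\mathcal A/\mathbf K$ is then a separable C$^*$-algebra without the BAP; so the BAP hypothesis in Ando's theorem cannot be dropped, even for $\mathcal J=\mathbf K$.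

The third theorem says exactly when blocks behave like $c_0$. For a set $I$ and Hilbert spaces $H_i$, $\prod_{i\in I}B(H_i)$ consists of the bounded families, and $(\bigoplus_iK(H_i))_{c_0}$ of the families $(k_i)$ of compact operators such that $\{i:\|k_i\|>\eta\}$ is finite for every $\eta>0$.

**Theorem 3.** Let $\mathcal J=(\bigoplus_{i\in I}K(H_i))_{c_0}$ and $\mathcal M=\prod_{i\in I}B(H_i)$ (any set $I$, any nonzero Hilbert spaces $H_i$). The following are equivalent:

* (a) $d:=\sup_i\dim H_i<\infty$;
* (b) $\mathcal J$ is complemented in every closed subspace $Y$ with $\mathcal J\subset Y\subset\mathcal M$ and $Y/\mathcal J$ separable;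
* (c) the same as (b) for C$^*$-subalgebras $Y$ of $\mathcal M$.

Under (a) the projection can be chosen of norm $\le2d$.

## 3. Working entry by entry: bounded blocks, and why large blocks resist

The first thing to try is to imitate the proof of Sobczyk's theorem on each matrix entry. For bounded block sizes this succeeds, and it proves one implication of Theorem 3.

**Proof of Theorem 3, (a)$\Rightarrow$(b), with the norm bound.** This is a Sobczyk–Veech argument. Fix $Y$ as in (b) and fix orthonormal bases of the $H_i$.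

**Step 1: coordinate functionals.** The purpose is to turn $\mathcal J$ into a $c_0$-condition on scalars. Let $\Gamma$ be the set of triples $\alpha=(i,p,q)$ with $p,q\le\dim H_i$, and let $f_\alpha\in Y^*$ be $f_\alpha(y)=(y_i)_{pq}$, so $\|f_\alpha\|\le1$. If $y\in\mathcal J$ and $\eta>0$, then only finitely many $i$ have $\|y_i\|>\eta$, and each contributes at most $d^2$ indices; so $(f_\alpha(y))_\alpha\in c_0(\Gamma)$.

**Step 2: a metric-like gauge.** We want a way to say that a functional is nearly one that vanishes on $\mathcal J$. Choose $y_1,y_2,\dots$ in the unit ball of $Y$ such that $\{y_k+\mathcal J\}$ spans a dense subspace of $Y/\mathcal J$. Let $D$ be the unit ball of $Y^*$ and put $\rho(f,g)=\sum_k2^{-k}|(f-g)(y_k)|$ for $f,g\in D$. For fixed $f$, $\rho(\cdot,f)$ is a uniform limit of weak$^*$ continuous functions on $D$, hence weak$^*$ continuous. Let $D_0=D\cap\mathcal J^\perp$, a weak$^*$ compact set.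

**Step 3: almost all $f_\alpha$ are near $D_0$.** Let $\eta>0$. We claim that $\{\alpha:\rho(f_\alpha,D_0)>\eta\}$ is finite. Otherwise it contains distinct $\alpha_1,\alpha_2,\dots$. Let $f\in D$ be a weak$^*$ cluster point of $(f_{\alpha_k})$. For $y\in\mathcal J$, $f_{\alpha_k}(y)\to0$ by Step 1, so $f(y)=0$; thus $f\in D_0$. Since $\rho(\cdot,f)$ is weak$^*$ continuous and $\rho(f,f)=0$, we have $\inf_k\rho(f_{\alpha_k},f)=0$. But $\rho(f_{\alpha_k},f)\ge\rho(f_{\alpha_k},D_0)>\eta$, a contradiction.

**Step 4: subtracting the best approximations.** By compactness choose $g_\alpha\in D_0$ with $\rho(f_\alpha,g_\alpha)=\rho(f_\alpha,D_0)$. Put $Sy=(f_\alpha(y)-g_\alpha(y))_\alpha$, a linear map $Y\to\ell_\infty(\Gamma)$ with $\|S\|\le2$. We have $|f_\alpha(y_k)-g_\alpha(y_k)|\le2^k\rho(f_\alpha,D_0)$, so $Sy_k\in c_0(\Gamma)$ by Step 3. If $y\in\mathcal J$, then $g_\alpha(y)=0$ and $Sy=(f_\alpha(y))_\alpha\in c_0(\Gamma)$. The span of $\mathcal J\cup\{y_k\}$ is dense in $Y$ and $c_0(\Gamma)$ is closed, so $Sy\in c_0(\Gamma)$ for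 all $y\in Y$.

**Step 5: reassembling matrices.** Let $Py$ be the family of matrices whose $\alpha$-entry is $f_\alpha(y)-g_\alpha(y)$. A $k\times k$ matrix with $k\le d$ has norm at most its Hilbert–Schmidt norm, hence at most $d$ times its largest entry. So $\|Py\|\le2d\|y\|$. Also, for each $\eta>0$ only finitely many $i$ carry an entry larger than $\eta/d$ in modulus, so only finitely many blocks of $Py$ have norm above $\eta$; that is, $Py\in\mathcal J$. Finally $Py=y$ for $y\in\mathcal J$. So $P$ is a projection of $Y$ onto $\mathcal J$ of norm $\le2d$. $\blacksquare$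

With unbounded block sizes the argument stops exactly at Step 5. Steps 2 to 4 only produce entries that tend to $0$, and this says nothing about norms of large matrices. Let $a_n\in M_n$ have all entries $1/n$. It is a rank-one projection. The sequence $(a_n)_n\in\prod M_n$ has entries in $c_0(\Gamma)$, but $\|a_n\|=1$, so it is not in the $c_0$-sum. With entries $n^{-1/2}$ instead, the norms are $n^{1/2}$ and the family is not even bounded. Nor can one replace the functionals $f_\alpha$ by the block maps $y\mapsto y_m\in M_{n_m}$ and repeat Step 3: if $n_m\to\infty$, these maps do not take values in a common finite-dimensional space, so there is no single compact set in which to find a cluster point.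

## 4. Relations that hold only modulo null sequences

The second remark suggests looking at whole blocks, since that is what a projection amounts to.

**Lemma 4.** Let $Y$ be a closed subspace with $\mathcal J_0\subset Y\subset\prod_mM_{n_m}$. Then $\mathcal J_0$ is complemented in $Y$ if and only if there are linear maps $T_m:Y\to M_{n_m}$ with $\sup_m\|T_m\|<\infty$, $T_m|_{\mathcal J_0}=0$ for all $m$, and $\|T_m(y)-y_m\|\to0$ for every $y\in Y$.

*Proof.* Given a projection $P$ onto $\mathcal J_0$, let $T_m(y)$ be the $m$-th coordinate of $y-Py$; then $T_m(y)-y_m$ is the $m$-th coordinate of $-Py\in\mathcal J_0$, and $T_m$ vanishes on $\mathcal J_0$. Conversely, given the $T_m$, put $Py=(y_m-T_m(y))_m$. It is bounded, has values in $\mathcal J_0$, and is the identity on $\mathcal J_0$. $\square$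

So $T_m$ has to reproduce the $m$-th coordinate asymptotically, although it does not see $\mathcal J_0$, and in particular does not see the $m$-th coordinate itself. Here is how this hurts. Fix $m$ and unitaries $v_k\in M_{n_k}$, $k>m$, and let
$$x_\pm=(0,\dots,0,1,\pm v_{m+1},\pm v_{m+2},\dots)$$
with the $1$ in place $m$. Then $x_++x_-$ is supported in coordinate $m$, so it lies in $\mathcal J_0$ and $T_m(x_+)+T_m(x_-)=0$. The true $m$-th coordinates of $x_\pm$ are both $1$. So, with $\tau$ the normalized trace, the average of $\tau\big((x_\pm)_m^*\,T_m(x_\pm)\big)$ over the two signs is $0$, whereas for late coordinates $k$ the same average tends to $1$. There is no contradiction yet, because Lemma 4 demands convergence only for a fixed $y$ as $m\to\infty$.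

To get a contradiction we need many such relations, one at each coordinate $m$, and links between them. The plan is as follows. For each level $l$ we build a finite-dimensional space $V_l$ of elements that start in coordinate $l$, such that a level-$l$ element equals, modulo $\mathcal J_0$, a combination of level-$(l+1)$ elements. For each $m\ge l$ we define a number $\beta_l^m$, the average of $\tau\big(\text{true }m\text{-th coordinate}^*\cdot T_m\big)$ over level-$l$ elements. We shall arrange that
$$\lim_{m\to\infty}\beta_l^m=1,\qquad\beta_m^m=0,\qquad|\beta_l^m-\beta_{l+1}^m|\le2C\varepsilon_{l+1},\qquad\sum_l\varepsilon_l<\infty,$$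
where $C=\sup_m\|T_m\|$. Then $|\beta_l^m|\le2C\sum_{j>l}\varepsilon_j$, so $1\le2C\sum_{j>l}\varepsilon_j$ for every $l$, which is absurd for large $l$.

Three design questions decide the construction.

*How do two consecutive levels have nearly equal averages?* Level-$(l+1)$ elements will carry matrix units $e_{ij}\in M_r$, and averaging over an orthonormal basis of $M_r$ does not depend on the basis. So one may average over a basis of unitaries. If the level-$l$ elements are obtained by multiplying a glued level-$(l+1)$ element by a smaller family of unitaries that imitates the basis, the two averages are close.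

*Why a smaller family?* At level $l\geq 1$ the labels will index the diagonal of $M_{r_l}$, so there are $r_l$ of them; on the other hand a label will be a pair of members of the family at level $l+1$. A full basis of $M_{r_{l+1}}$ has $r_{l+1}^2$ members, which would force $r_l\ge r_{l+1}^4$ for all $l\ge1$, impossible for integers $r_l\ge2$. The family at level $l+1$ must have only $r_l^{1/2}$ members while $r_{l+1}$ is at least as large as $r_l$. A random choice provides this.

*Why is mere boundedness of $T_m$ enough?* Comparing averages involves $\|\sum\bar s\otimes T'(sb)\|$, that is, an amplification ${\rm id}_r\otimes T'$ of a map $T'$. Amplifying can be costly: the transposition $t$ on $M_r$ is isometric, but ${\rm id}_r\otimes t$ sends $\sum_{ij}e_{ij}\otimes e_{ji}$, a unitary (the flip), to $\sum_{ij}e_{ij}\otimes e_{ij}$, which is $r$ times a projection. A direct estimate of the step from $l$ to $l+1$ breaks down here. The remedy is to put a matrix factor $M_{n_l}$ with $n_l\ge r_{l+1}$ into $V_l$ from the start. Averaging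 over the unitary group of $M_{n_l}$ then turns $T_m$ into a map of the form ${\rm id}\otimes T'$ without increasing its norm.

## 5. A few unitaries that imitate an orthonormal basis

Write $\bar a$ for the entrywise conjugate and $a^t$ for the transpose of a matrix $a$; equip $M_k$ with the inner product ${\rm Tr}(x^*y)$. We shall use the following fact three times.

**Basis independence.** Let $H$ be a finite-dimensional Hilbert space and $F(f,g)$ a map into a vector space, conjugate-linear in $f$ and linear in $g$. Then $\sum_fF(f,f)$ is the same for all orthonormal bases $\{f\}$ of $H$. Indeed, if $f'_j=\sum_ku_{kj}f_k$ with $(u_{kj})$ unitary, then $\sum_jF(f'_j,f'_j)=\sum_{k,k'}\big(\sum_j\overline{u_{kj}}u_{k'j}\big)F(f_k,f_{k'})=\sum_kF(f_k,f_k)$.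

Let $r=2^q$ and $\Omega=\Omega_r=r^{-1/2}\sum_i\delta_i\otimes\delta_i\in\mathbb C^r\otimes\mathbb C^r$. For $c=(a,b)\in\mathbb F_2^q\times\mathbb F_2^q$ let $W_c$ be the real unitary on $\ell_2(\mathbb F_2^q)$ with
$$W_c\delta_x=(-1)^{b\cdot x}\delta_{x+a}.$$
A direct computation gives $W_cW_{c'}=(-1)^{b\cdot a'}W_{c+c'}$. If $a\ne0$, $W_c$ has zero diagonal; if $a=0$ and $b\ne0$, its trace is $\sum_x(-1)^{b\cdot x}=0$. Since $W_c^*=W_c^{-1}=\pm W_c$, we get ${\rm Tr}(W_c^*W_{c'})=\pm{\rm Tr}(W_{c+c'})=0$ for $c\ne c'$. Hence the $r^2$ matrices $r^{-1/2}W_c$ form an orthonormal basis of $M_r$. Basis independence for $F(f,g)=\bar f\otimes g$, applied to this basis and to the matrix units, gives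
$$E_W:=4^{-q}\sum_c\overline{W_c}\otimes W_c=\frac1r\sum_{i,j}e_{ij}\otimes e_{ij}=|\Omega\rangle\langle\Omega|.\tag{1}$$

For $q=1$ the four matrices are $1$, $X$ (exchanging $\delta_0,\delta_1$), $Z={\rm diag}(1,-1)$ and $XZ$. Applying $\frac14(1\otimes1+X\otimes X+Z\otimes Z+XZ\otimes XZ)$ to $\delta_0\otimes\delta_0$ gives $\frac14(2\delta_0\otimes\delta_0+2\delta_1\otimes\delta_1)=\langle\Omega,\delta_0\otimes\delta_0\rangle\Omega$. Applied to $\delta_0\otimes\delta_1$ the four terms are $\delta_0\otimes\delta_1$, $\delta_1\otimes\delta_0$, $-\delta_0\otimes\delta_1$, $-\delta_1\otimes\delta_0$, with sum $0$. Both agree with (1).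

Now fix the parameters, for $l\ge1$:
$$q_l=2l+20,\qquad r_l=2^{q_l}=4^{l+10},\qquad\varepsilon_l=\big((4l+41)2^{-l-7}\big)^{1/2}.$$
Then $\sum_l\varepsilon_l<\infty$, since $\varepsilon_{l+1}/\varepsilon_l\to2^{-1/2}$.

**Lemma 5.** For each $l\ge1$ there is a family $(s_\sigma)_{\sigma\in\Sigma_l}$ of unitaries in $M_{r_l}$ with $|\Sigma_l|=2^{l+9}$, $\sum_\sigma s_\sigma=0$, and
$$\|E_l-E_W\|\le\varepsilon_l,\qquad E_l:=|\Sigma_l|^{-1}\sum_\sigma\bar s_\sigma\otimes s_\sigma.$$
(Here $E_W$ is formed with $q=q_l$.)

*Proof.* **Step 1: diagonalize.** The aim is to turn the operator norm into a maximum of scalar averages. Put $q=q_l$, $K=2^{l+8}$. Since $W_cW_{c'}=\pm W_{c+c'}$, the signs cancel in $\overline{W_c}\otimes W_c=W_c\otimes W_c$, so $c\mapsto W_c\otimes W_c$ is a unitary representation of $\mathbb F_2^{2q}$. Write $W_c\otimes W_c=\sum_\chi\chi(c)P_\chi$ with $\chi$ running over the characters (with values $\pm1$) and $P_\chi$ the orthogonal projections onto the isotypic subspaces. Averaging over all $c$ shows $P_{\chi=1}=E_W$.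 Hence for all $c_1,\dots,c_K\in\mathbb F_2^{2q}$
$$\Big\|\frac1K\sum_tW_{c_t}\otimes W_{c_t}-E_W\Big\|\le\max_{\chi\ne1}\Big|\frac1K\sum_t\chi(c_t)\Big|.$$

**Step 2: choose at random.** Let the $c_t$ be independent and uniform. For $\chi\ne1$ the numbers $\chi(c_t)$ are independent symmetric signs, because $\chi$ takes the values $1$ and $-1$ equally often. Hoeffding's inequality says that $\big|\frac1K\sum_t\chi(c_t)\big|>\varepsilon_l$ has probability at most $2e^{-K\varepsilon_l^2/2}$. Here $K\varepsilon_l^2/2=4l+41$, and there are fewer than $4^q=2^{4l+40}$ characters $\chi\neq1$. So the maximum exceeds $\varepsilon_l$ with probability at most $2^{4l+41}e^{-(4l+41)}<1$. Fix a choice for which it does not.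

**Step 3: make the sum vanish.** Take the family consisting of all $W_{c_t}$ and all $-W_{c_t}$, $1\le t\le K$. It has $2K=2^{l+9}$ members (counted as an indexed family), its sum is $0$, and $E_l=\frac1K\sum_tW_{c_t}\otimes W_{c_t}$ because $\overline{(-s)}\otimes(-s)=\bar s\otimes s$. $\square$

## 6. The tower $V_0\to V_1\to V_2\to\cdots$ and the space $Y_0$

**Sizes.** Let $n_0=r_1$ and $n_l=n_0r_1\cdots r_l$. Then
$$n_l\ge r_{l+1}\qquad(l\ge0),\tag{2}$$
with equality for $l=0$, and $n_l\ge n_0r_l\ge4r_l=r_{l+1}$ for $l\ge1$. Identify $M_{n_{l+1}}=M_{n_l}\otimes M_{r_{l+1}}$; thus $M_{n_m}=M_{n_l}\otimes M_{n_m/n_l}$ and $M_{n_m/n_l}=M_{r_{l+1}}\otimes\cdots\otimes M_{r_m}$ for $m\ge l$.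

**Labels.** Let $\Lambda_l=\Sigma_{l+1}\times\Sigma_{l+1}$ for $l\ge0$, so $|\Lambda_l|=(2^{l+10})^2=4^{l+10}$. For $l\ge1$ this equals $r_l$, so we may index the standard basis of $\mathbb C^{r_l}$ by $\Lambda_l$ and write $e_{\lambda\mu}$ ($\lambda,\mu\in\Lambda_l$) for the matrix units of $M_{r_l}$. (We fix a bijection of $\Lambda_l$ with $\mathbb F_2^{q_l}$, so that the $W_c$ and the $s_\sigma$, $\sigma\in\Sigma_l$, act on the same space.)

**The spaces and the links.** Let $V_l=M_{n_l}\otimes\mathbb C^{\Lambda_l}$, where $\mathbb C^{\Lambda_l}$ has basis vectors $[\lambda]$. Define linear maps $\iota_l:V_l\to V_{l+1}$ by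
$$\iota_l\big(A\otimes[(\sigma,\sigma')]\big)=\sum_{\lambda\in\Lambda_{l+1}}A\otimes s_\sigma e_{\lambda\lambda}s_{\sigma'}\otimes[\lambda].$$
These maps need not be injective. In fact $\sum_\sigma s_\sigma=0$ gives the relation on which everything rests:
$$\iota_l\Big(A\otimes\sum_{\lambda\in\Lambda_l}[\lambda]\Big)=\sum_{\lambda\in\Lambda_{l+1}}A\otimes\Big(\sum_\sigma s_\sigma\Big)e_{\lambda\lambda}\Big(\sum_{\sigma'}s_{\sigma'}\Big)\otimes[\lambda]=0.\tag{3}$$

**The coordinates.** We now realize $V_l$ by sequences of matrices compatibly with the links. For $m\ge l$ and $\lambda\in\Lambda_l$ define $w^l_{m,\lambda}\in M_{n_m/n_l}$ by $w^m_{m,\lambda}=1$ and, for $l<m$,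
$$w^l_{m,(\sigma,\sigma')}=(s_\sigma\otimes1)\Big(\sum_{\lambda\in\Lambda_{l+1}}e_{\lambda\lambda}\otimes w^{l+1}_{m,\lambda}\Big)(s_{\sigma'}\otimes1)\in M_{r_{l+1}}\otimes M_{n_m/n_{l+1}}.$$
By downward induction on $l$ all $w^l_{m,\lambda}$ are unitary: the middle factor is block-diagonal with unitary blocks. For instance, $w^l_{l+1,(\sigma,\sigma')}=s_\sigma s_{\sigma'}$, and
$$w^l_{l+2,(\sigma,\sigma')}=(s_\sigma\otimes1)\Big(\sum_{(\rho,\rho')\in\Lambda_{l+1}}e_{(\rho,\rho')(\rho,\rho')}\otimes s_\rho s_{\rho'}\Big)(s_{\sigma'}\otimes1).$$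
Let $u^l_m:V_l\to M_{n_m}$ be given by $u^l_m(A\otimes[\lambda])=A\otimes w^l_{m,\lambda}$. Then
$$u^l_m=u^{l+1}_m\iota_l\qquad(l<m),\tag{4}$$
because $u_m^{l+1}\iota_l(A\otimes[(\sigma,\sigma')])=\sum_\lambda A\otimes s_\sigma e_{\lambda\lambda}s_{\sigma'}\otimes w^{l+1}_{m,\lambda}=A\otimes w^l_{m,(\sigma,\sigma')}$.

**The space.** Let $\varphi_l:V_l\to\prod_mM_{n_m}$ have $m$-th coordinate $u^l_m(x)$ for $m\ge l$ and $0$ for $m<l$. The sequence is bounded, since $\|u^l_m(\sum_\lambda A_\lambda\otimes[\lambda])\|\le\sum_\lambda\|A_\lambda\|$. By (4), $\varphi_l(x)-\varphi_{l+1}(\iota_lx)$ is supported in coordinate $l$, so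
$$\varphi_l(x)-\varphi_{l+1}(\iota_lx)\in\mathcal J_0\qquad(x\in V_l).\tag{5}$$
Put
$$Y_0=\overline{\rm span}\Big(\mathcal J_0\cup\bigcup_l\varphi_l(V_l)\Big).$$
It is separable, since $\mathcal J_0$ is separable and each $V_l$ is finite dimensional.

The toy example of Section 4 is visible here: the elements $\varphi_m(1\otimes[\lambda])$, $\lambda\in\Lambda_m$, all have $m$-th coordinate $1$, but by (3) and (5) their sum lies in $\mathcal J_0$.

## 7. The numbers $\beta_l^m$ and the proof of Theorem 1

Suppose $\mathcal J_0$ is complemented in $Y_0$. Take maps $T_m$ as in Lemma 4, let $C=\sup_m\|T_m\|$, and put $T^l_m=T_m\varphi_l:V_l\to M_{n_m}$ for all $l,m\ge0$. Then: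

* (i) $T^{l+1}_m\iota_l=T^l_m$ for all $l,m$, by (5), since $T_m$ vanishes on $\mathcal J_0$;
* (ii) $\|T^l_m(x)\|\le C\sup_{M\ge l}\|u^l_M(x)\|$, since the supremum is $\|\varphi_l(x)\|$;
* (iii) for fixed $l$ and $x\in V_l$, $\|T^l_m(x)-u^l_m(x)\|\to0$ as $m\to\infty$.

For $0\le l\le m$ define
$$\beta_l^m=\frac1{|\Lambda_l|}\sum_{\lambda\in\Lambda_l}\frac1{n_ln_m}\sum_{p,q\le n_l}{\rm Tr}\Big[u^l_m(e_{pq}\otimes[\lambda])^*\,T^l_m(e_{pq}\otimes[\lambda])\Big].$$

**Lemma 6.** $\lim_{m\to\infty}\beta_l^m=1$ for each $l$.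

*Proof.* Replace $T^l_m$ by $u^l_m$. Each trace becomes ${\rm Tr}(e_{qq}\otimes1)=n_m/n_l$, and the whole expression is $\frac1{n_ln_m}n_l^2\frac{n_m}{n_l}=1$. The trace norm of $e_{pq}\otimes w^l_{m,\lambda}$ is $n_m/n_l$, and $|{\rm Tr}(a^*b)|\le\|a\|_{S_1}\|b\|$. So the error made in replacing is at most $\max_{p,q,\lambda}\|(T^l_m-u^l_m)(e_{pq}\otimes[\lambda])\|$, a maximum over a finite set independent of $m$, which tends to $0$ by (iii). $\square$

**Lemma 7.** $\beta_m^m=0$ for each $m$.

*Proof.* Here $u^m_m(e_{pq}\otimes[\lambda])=e_{pq}$ does not depend on $\lambda$, so the sum over $\lambda$ can be moved inside onto $T^m_m$. By (i) and (3), $\sum_\lambda T^m_m(e_{pq}\otimes[\lambda])=T^{m+1}_m\iota_m\big(e_{pq}\otimes\sum_\lambda[\lambda]\big)=0$. $\square$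

**Lemma 8.** $|\beta_l^m-\beta_{l+1}^m|\le2C\varepsilon_{l+1}$ for $0\le l<m$.

*Proof of Theorem 1 from Lemmas 6–8.* For $m>l$,
$$|\beta_l^m|=|\beta_l^m-\beta_m^m|\le2C\sum_{j>l}\varepsilon_j .$$
Letting $m\to\infty$ gives $1\le2C\sum_{j>l}\varepsilon_j$ for every $l$. As $l\to\infty$ the right side tends to $0$, a contradiction. $\blacksquare$

It remains to prove Lemma 8.

**Notation.** Fix $l<m$ and write
$$n=n_l,\quad r=r_{l+1},\quad N=n_m,\quad N''=n_m/n_{l+1},\quad\varepsilon=\varepsilon_{l+1},\quad\Sigma=\Sigma_{l+1},\quad\Lambda=\Lambda_{l+1},\quad B=M_r\otimes\mathbb C^{\Lambda}.$$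
By (2), $r\le n$. Moreover $|\Lambda|=r$, $V_{l+1}=M_n\otimes B$ and $M_N=M_n\otimes M_{N/n}$ with $M_{N/n}=M_r\otimes M_{N''}$. Let $T=T^{l+1}_m:M_n\otimes B\to M_n\otimes M_{N/n}$. For $M\ge l+1$ let
$$w_M:B\to M_r\otimes M_{n_M/n_{l+1}},\qquad w_M(a\otimes[\lambda])=a\otimes w^{l+1}_{M,\lambda},$$
so that $u^{l+1}_M={\rm id}_n\otimes w_M$. For $y\in M_k\otimes B$ put $\|y\|_*=\sup_{M\ge l+1}\|({\rm id}_k\otimes w_M)(y)\|$. This is a seminorm, and (ii) says $\|T(y)\|\le C\|y\|_*$ on $M_n\otimes B$.

For $c,d\in M_r$ and $b=\sum_\lambda b_\lambda\otimes[\lambda]\in B$ write $cbd=\sum_\lambda cb_\lambda d\otimes[\lambda]$. Then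
$$w_M(cbd)=(c\otimes1)\,w_M(b)\,(d\otimes1).\tag{6}$$

**Step 1: average to split off ${\rm id}_n$.** This step produces a map whose amplification we control. With Haar measure on the unitary group $U(n)$, let
$$T^{av}(y)=\int\!\!\int(U\otimes1)^*\,T\big((U\otimes1)y(V\otimes1)\big)(V\otimes1)^*\,dU\,dV .$$
Since ${\rm id}_n\otimes w_M$ commutes with multiplication by $U\otimes1$ and $V\otimes1$, we have $\|(U\otimes1)y(V\otimes1)\|_*=\|y\|_*$, hence $\|T^{av}(y)\|\le C\|y\|_*$. For $U_0,V_0\in U(n)$, substituting $U'=UU_0$ and $V'=V_0V$ (so $U^*=U_0U'^*$, $V^*=V'^*V_0$) gives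
$$T^{av}\big((U_0\otimes1)y(V_0\otimes1)\big)=(U_0\otimes1)T^{av}(y)(V_0\otimes1).$$
The unitaries span $M_n$, so $T^{av}$ is an $M_n$-bimodule map. Therefore $T^{av}(e_{11}\otimes b)=(e_{11}\otimes1)T^{av}(e_{11}\otimes b)(e_{11}\otimes1)$ has the form $e_{11}\otimes T'(b)$ with a linear map $T':B\to M_{N/n}$, and
$$T^{av}(e_{pq}\otimes b)=(e_{p1}\otimes1)T^{av}(e_{11}\otimes b)(e_{1q}\otimes1)=e_{pq}\otimes T'(b).$$
Thus $T^{av}={\rm id}_n\otimes T'$. Since $r\le n$, we may regard $M_r$ as a corner of $M_n$. Padding with zeros changes neither $\|y\|_*$ nor the norm of the image, so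
$$\|({\rm id}_r\otimes T')(y)\|\le C\|y\|_*\qquad(y\in M_r\otimes B).\tag{7}$$

**Step 2: the averaged map has the same correlations.** We show that passing from $T$ to $T'$ does not change the quantities entering $\beta$. Let $\tau$ be the normalized trace on $M_{N/n}$. For $b,b'\in B$ we claim
$$\tau\big(w_m(b')^*T'(b)\big)=\frac1{nN}\sum_{p,q\le n}{\rm Tr}\Big[(e_{pq}\otimes w_m(b'))^*\,T(e_{pq}\otimes b)\Big].\tag{8}$$
With $T^{av}={\rm id}_n\otimes T'$ in place of $T$ the right side is $\frac1{nN}\,n^2\,{\rm Tr}(w_m(b')^*T'(b))=\frac nN{\rm Tr}(w_m(b')^*T'(b))$, which is the left side. It remains to see that the right side is the same for $T$ and $T^{av}$. Put $F(f,g)={\rm Tr}[(f\otimes w_m(b'))^*T(g\otimes b)]$ for $f,g\in M_n$. By cyclicity of the trace,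
$${\rm Tr}\Big[(e_{pq}\otimes w_m(b'))^*(U\otimes1)^*T(Ue_{pq}V\otimes b)(V\otimes1)^*\Big]=F(Ue_{pq}V,Ue_{pq}V).$$
For fixed $U,V$ the matrices $Ue_{pq}V$ form an orthonormal basis of $M_n$, so by basis independence the sum over $p,q$ equals $\sum_{p,q}F(e_{pq},e_{pq})$. Now integrate over $U,V$.

**Step 3: rewrite $\beta_l^m$ through one glued element.** Put
$$x=\sum_{\lambda\in\Lambda}e_{\lambda\lambda}\otimes[\lambda]\in B,\qquad\gamma(b)=\tau\big(w_m(b)^*T'(b)\big)\quad(b\in B).$$
Every $w_M(x)=\sum_\lambda e_{\lambda\lambda}\otimes w^{l+1}_{M,\lambda}$ is unitary, and $\iota_l(e_{pq}\otimes[(\sigma,\sigma')])=e_{pq}\otimes s_\sigma xs_{\sigma'}$. By (4) and (i), $u^l_m=u^{l+1}_m\iota_l$ and $T^l_m=T\iota_l$. Inserting this in the definition of $\beta_l^m$ and using (8) with $b=b'=s_\sigma xs_{\sigma'}$ we get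
$$\beta_l^m=\frac1{|\Sigma|^2}\sum_{\sigma,\sigma'\in\Sigma}\gamma(s_\sigma xs_{\sigma'}).\tag{9}$$

**Step 4: replace the left factor $s_\sigma$ by $W_c$.** We claim that for every unitary $d\in M_r$ and $b=xd$,
$$\Big|\frac1{|\Sigma|}\sum_\sigma\gamma(s_\sigma b)-\frac1{r^2}\sum_c\gamma(W_cb)\Big|\le C\varepsilon.\tag{10}$$
By (6), all $w_M(b)$ are unitary. Define a linear functional $g$ on $M_r\otimes M_{N/n}$ by
$$g(a\otimes Y)=\tau\big((a^t\otimes1)\,Y\,w_m(b)^*\big).$$
To bound it, let $\phi_\Omega$ be the vector state of $\Omega$ on $M_r\otimes M_r$ and $\tau''$ the normalized trace of $M_{N''}$. We have $\phi_\Omega(a\otimes z)=\frac1r\sum_{i,j}a_{ij}z_{ij}=\frac1r{\rm Tr}(a^tz)$, hence $\tau((a^t\otimes1)Z)=(\phi_\Omega\otimes\tau'')(a\otimes Z)$ for $Z=z\otimes z''$ and so for all $Z\in M_r\otimes M_{N''}$. Taking $Z=Yw_m(b)^*$ and extending linearly, $g(R)=(\phi_\Omega\otimes\tau'')\big(R(1_r\otimes w_m(b)^*)\big)$. Since $\phi_\Omega\otimes\tau''$ is a state, $|g(R)|\le\|R(1_r\otimes w_m(b)^*)\|=\|R\|$.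

For unitary $s\in M_r$ we have $\bar s^{\,t}=s^*$, so by the trace property and (6)
$$g\big(\bar s\otimes T'(sb)\big)=\tau\big((s^*\otimes1)T'(sb)w_m(b)^*\big)=\tau\big(w_m(b)^*(s^*\otimes1)T'(sb)\big)=\tau\big(w_m(sb)^*T'(sb)\big)=\gamma(sb).$$
Therefore the difference inside the modulus in (10) equals $g\big(({\rm id}_r\otimes T')(y)\big)$ with
$$y=\frac1{|\Sigma|}\sum_\sigma\bar s_\sigma\otimes s_\sigma b-\frac1{r^2}\sum_c\overline{W_c}\otimes W_cb\in M_r\otimes B.$$
By (6), for every $M\ge l+1$,
$$({\rm id}_r\otimes w_M)(y)=\big((E_{l+1}-E_W)\otimes1\big)\big(1_r\otimes w_M(b)\big),$$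
and $w_M(b)$ is unitary, so Lemma 5 gives $\|y\|_*\le\varepsilon$. By (7) and $\|g\|\le1$ the difference is at most $C\varepsilon$. This proves (10). Notice that $\gamma$ is quadratic in its argument, and that the pairing with $\bar s$ made it linear in $\bar s\otimes sb$.

**Step 5: replace the right factor $s_{\sigma'}$ by $W_{c'}$.** In the same way, for every unitary $c\in M_r$ and $b=cx$,
$$\Big|\frac1{|\Sigma|}\sum_{\sigma'}\gamma(bs_{\sigma'})-\frac1{r^2}\sum_{c'}\gamma(bW_{c'})\Big|\le C\varepsilon.\tag{11}$$
Again all $w_M(b)$ are unitary. Use $g'(a\otimes Y)=\tau\big((a^t\otimes1)\,w_m(b)^*\,Y\big)$, that is, $g'(R)=(\phi_\Omega\otimes\tau'')\big((1_r\otimes w_m(b)^*)R\big)$, so $|g'(R)|\le\|R\|$. For unitary $s$, (6) gives $w_m(bs)^*=(s^*\otimes1)w_m(b)^*$, hence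
$$g'\big(\bar s\otimes T'(bs)\big)=\tau\big((s^*\otimes1)w_m(b)^*T'(bs)\big)=\gamma(bs).$$
So the difference in (11) is $g'(({\rm id}_r\otimes T')(y'))$ with $y'=\frac1{|\Sigma|}\sum_{\sigma'}\bar s_{\sigma'}\otimes bs_{\sigma'}-\frac1{r^2}\sum_{c'}\overline{W_{c'}}\otimes bW_{c'}$, and
$$({\rm id}_r\otimes w_M)(y')=\big(1_r\otimes w_M(b)\big)\big((E_{l+1}-E_W)\otimes1\big)$$
has norm at most $\varepsilon$ for every $M\ge l+1$. Now (7) gives (11).

**Step 6: combine.** Apply (10) with $d=s_{\sigma'}$ and average over $\sigma'$; then apply (11) with $b=W_cx$ and average over $c$. With (9) this yields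
$$\Big|\beta_l^m-\frac1{r^4}\sum_{c,c'}\gamma(W_cxW_{c'})\Big|\le2C\varepsilon.\tag{12}$$

**Step 7: the full average is $\beta_{l+1}^m$.** This identifies the second term of (12). We have
$$W_cxW_{c'}=\sum_{\lambda\in\Lambda}\sum_{i,j}(W_c)_{i\lambda}(W_{c'})_{\lambda j}\,e_{ij}\otimes[\lambda].$$
Insert this twice in $\gamma$, with indices $(\lambda,i,j)$ in the conjugate-linear place and $(\mu,k,h)$ in the linear place. The coefficient of $\tau\big(w_m(e_{ij}\otimes[\lambda])^*T'(e_{kh}\otimes[\mu])\big)$ in $r^{-4}\sum_{c,c'}\gamma(W_cxW_{c'})$ is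
$$\Big(\frac1{r^2}\sum_c\overline{(W_c)_{i\lambda}}(W_c)_{k\mu}\Big)\Big(\frac1{r^2}\sum_{c'}\overline{(W_{c'})_{\lambda j}}(W_{c'})_{\mu h}\Big).$$
Reading (1) entry by entry, the first factor is $\frac1r\delta_{ik}\delta_{\lambda\mu}$ and the second is $\frac1r\delta_{\lambda\mu}\delta_{jh}$. Hence
$$\frac1{r^4}\sum_{c,c'}\gamma(W_cxW_{c'})=\frac1{r^2}\sum_{\lambda\in\Lambda}\sum_{i,j\le r}\tau\big((e_{ij}\otimes w^{l+1}_{m,\lambda})^*T'(e_{ij}\otimes[\lambda])\big).$$
By (8) this equals
$$\frac1{r^2}\,\frac1{nN}\sum_{\lambda\in\Lambda}\ \sum_{p,q\le n}\ \sum_{i,j\le r}{\rm Tr}\Big[(e_{pq}\otimes e_{ij}\otimes w^{l+1}_{m,\lambda})^*\,T(e_{pq}\otimes e_{ij}\otimes[\lambda])\Big].$$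
The $e_{pq}\otimes e_{ij}$ are the matrix units of $M_n\otimes M_r=M_{n_{l+1}}$, the first factor in the trace is the adjoint of $u_m^{l+1}(e_{pq}\otimes e_{ij}\otimes[\lambda])$, and
$$\frac1{r^2}\cdot\frac1{nN}=\frac1r\cdot\frac1{(nr)N}=\frac1{|\Lambda_{l+1}|}\cdot\frac1{n_{l+1}n_m}.$$
So the expression is exactly $\beta_{l+1}^m$. With (12) this proves Lemma 8, and with it Theorem 1. $\blacksquare$

## 8. From block sequences to $B(\ell_2)$ and to general block algebras

We keep the integers $(n_m)$ and the space $Y_0$ of Section 6. The transfer is the trick used in Section 1 with $\Delta$: compress a hypothetical projection to blocks.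

**Lemma 9.** Let $\mathcal J\subset\mathcal M$ be as in Theorem 3 with $\sup_i\dim H_i=\infty$. Then there are an isometric $*$-homomorphism $\theta:\prod M_{n_m}\to\mathcal M$ with $\theta(\mathcal J_0)\subset\mathcal J$ and a linear contraction $E:\mathcal M\to\prod M_{n_m}$ with $E\theta={\rm id}$ and $E(\mathcal J)\subset\mathcal J_0$. Consequently $\mathcal J$ is not complemented in any closed subspace of $\mathcal M$ containing $\mathcal J\cup\theta(Y_0)$.

*Proof.* **Step 1: choose blocks.** If some $H_i$ is infinite dimensional, choose mutually orthogonal projections $e_m\in K(H_i)$ of rank $n_m$. Otherwise all $\dim H_i$ are finite and unbounded, so we can choose inductively distinct $i_m$ with $\dim H_{i_m}\ge n_m$, and projections $e_m\in B(H_{i_m})$ of rank $n_m$. In both cases regard $e_m$ as an element of $\mathcal M$ (zero in the other components). The $e_m$ are mutually orthogonal.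

**Step 2: define the maps.** Identify $e_m\mathcal Me_m=M_{n_m}$ by choosing an orthonormal basis of the range of $e_m$. Put $\theta((x_m))=\sum_mx_m$ (strong sum) and $E(x)=(e_mxe_m)_m$. Since the blocks are orthogonal, $\theta$ is a $*$-homomorphism and $\|\theta((x_m))\|=\sup_m\|x_m\|$. Clearly $\|E\|\le1$ and $E\theta={\rm id}$. Finitely supported sequences are mapped by $\theta$ to elements of $\mathcal J$, and they are dense in $\mathcal J_0$, so $\theta(\mathcal J_0)\subset\mathcal J$.

**Step 3: $E(\mathcal J)\subset\mathcal J_0$.** Let $k\in\mathcal J$. In the second case $\|e_mke_m\|\le\|k_{i_m}\|\to0$, as the $i_m$ are distinct. In the first case $k_i$ is a norm limit of finite-rank operators, so it suffices to treat the rank-one operator $\zeta\mapsto\langle\eta,\zeta\rangle\xi$. Its compression by $e_m$ has norm $\|e_m\xi\|\|e_m\eta\|$, which tends to $0$ because $\sum_m\|e_m\xi\|^2\le\|\xi\|^2$ and likewise for $\eta$.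

**Step 4: conclude.** Let $P$ be a bounded projection onto $\mathcal J$ of a closed subspace containing $\mathcal J\cup\theta(Y_0)$. Then $EP\theta|_{Y_0}$ is bounded, and it maps $Y_0$ into $E(\mathcal J)\subset\mathcal J_0$. For $z\in\mathcal J_0$ we have $\theta(z)\in\mathcal J$, so $EP\theta(z)=E\theta(z)=z$. Hence $EP\theta|_{Y_0}$ is a bounded projection of $Y_0$ onto $\mathcal J_0$, contradicting Theorem 1. $\square$

**Proof of Theorem 2.** Apply Lemma 9 with $I$ a single point, $H=\ell_2=\bigoplus_m\ell_2^{n_m}$ and $e_m$ the block projections. Then $\mathcal J=\mathbf K$, $\mathcal M=B(\ell_2)$, and $\theta$ is the block-diagonal inclusion. So $\mathbf K$ is not complemented in any closed subspace containing $\mathbf K\cup Y_0$. The space $\overline{\rm span}(\mathbf K\cup Y_0)$ and the unital C$^*$-algebra $C^*(1,\mathbf K,Y_0)$ are such subspaces, and they are separable because $\mathbf K$ and $Y_0$ are. $\blacksquare$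

Thus the answer to the question is no, and $Y$ can even be taken to be a unital C$^*$-algebra.

**Proof of Theorem 3, remaining implications.** The implication (a)$\Rightarrow$(b), with projections of norm $\le2d$, was proved in Section 3. The implication (b)$\Rightarrow$(c) is trivial, as C$^*$-subalgebras are closed subspaces.

For (c)$\Rightarrow$(a), suppose $\sup_i\dim H_i=\infty$. Take $\theta$ from Lemma 9 and let $\mathcal A$ be the C$^*$-subalgebra of $\mathcal M$ generated by $\mathcal J\cup\theta(Y_0)$. Since $\mathcal J$ is a closed ideal of $\mathcal M$, it is one of $\mathcal A$, and the C$^*$-algebra $\mathcal A/\mathcal J$ is generated by the image of the separable set $\theta(Y_0)$. So $\mathcal A/\mathcal J$ is separable. By Lemma 9, $\mathcal J$ is not complemented in $\mathcal A$. Hence (c) fails. $\blacksquare$
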